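# How small can the affine modulus of a harmonic image of an annulus be?

## 1. Harmonic maps, conformal modulus, affine modulus

We identify $\mathbb C$ with $\mathbb R^2$ and write $\langle\cdot,\cdot\rangle$ for the Euclidean inner product.

**Definition (harmonic map).** A map $f=u+iv\colon\Omega\to\mathbb C$ on a domain $\Omega\subset\mathbb C$ is *harmonic* if $u$ and $v$ are real-valued harmonic functions in $\Omega$.

If $f$ is harmonic, so is $f\circ g$ for $g$ holomorphic or antiholomorphic, and so is $A\circ f$ for every real-affine map $A(z)=az+b\bar z+c$. We shall work in logarithmic polar coordinates $z=e^{t+i\theta}$, where harmonicity reads $f_{tt}+f_{\theta\theta}=0$. For instance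
$$e^{in\theta}\cosh nt=\tfrac12\big(z^n+\bar z^{-n}\big)$$
is harmonic in $\mathbb C\setminus\{0\}$ for every integer $n$. For $n=1$ it maps each circle $|z|=e^t$, $t>0$, onto the circle of radius $\cosh t$.

**Definition (doubly connected domain, modulus).** A domain $\Omega\subset\mathbb C$ is *doubly connected* if $\hat{\mathbb C}\setminus\Omega$ has exactly two connected components. Such a domain is conformally equivalent to an annulus $A(r,R)=\{r<|z|<R\}$, $0\le r<R\le\infty$, and its *conformal modulus* is $\operatorname{Mod}\Omega=\log\frac Rr\in(0,\infty]$. It is infinite when $r=0$ or $R=\infty$.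

For example, $\operatorname{Mod}A(1,e^T)=T$, while the punctured disk $A(0,1)$ and the punctured plane $A(0,\infty)$ have infinite modulus. The modulus does not change under conformal maps or under $z\mapsto\bar z$.

We shall use one topological fact. **Ends.** Let $h\colon A(r,R)\to A(r',R')$ be a homeomorphism. As $|z|\to r$, either $|h(z)|\to r'$ or $|h(z)|\to R'$, and as $|z|\to R$ the other limit occurs. Indeed, given a compact ring $K'=\{a'\le|w|\le b'\}$ in the target, a thin ring next to $|z|=r$ is connected and misses the compact set $h^{-1}(K')$, so its image lies on one side of $K'$. The same holds next to $|z|=R$. Both cannot go to the same side, because then all points near the other end of the target would be images of a compact set.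

**Definition (affine modulus).** The *affine modulus* of a doubly connected $\Omega$ is
$$\operatorname{Mod}_{@}\Omega=\sup\{\operatorname{Mod}A(\Omega)\},$$
the supremum over all invertible real-affine maps $A(z)=az+b\bar z+c$, $|a|\ne|b|$.

For example, let $E$ be the image of $A(1,R)$ under the stretch $x+iy\mapsto 2x+iy$, a ring between two ellipses. The inverse stretch is allowed in the supremum, so $\operatorname{Mod}_@E\ge\log R$. Section 4 will show that $\operatorname{Mod}_@E=\operatorname{Mod}_@A(1,R)=\log R$.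

**Definition (Jordan ring and its potential).** A *Jordan ring* is $G=D_1\setminus\overline{D_0}$ with bounded Jordan domains $\overline{D_0}\subset D_1$. Its modulus $M$ is finite: a conformal map from an annulus with a puncture at one end onto the bounded set $G$ would extend over the puncture and send that whole end to a single point, whereas it must accumulate on a whole Jordan curve. Let $\Phi\colon G\to A(1,e^M)$ be conformal, with inner boundary going to inner boundary. By Carathéodory's theorem $\Phi$ extends to a homeomorphism of the closures. The *potential* of $G$ is $u=\frac1M\log|\Phi|$. It is smooth in $G$ and extends continuously by $0$ on $\partial D_0$ and by $1$ on $\partial D_1$. By conformal invariance of the Dirichlet integral,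
$$\int_G|\nabla u|^2=2\pi\int_1^{e^M}\frac{1}{M^2\rho^2}\,\rho\,d\rho=\frac{2\pi}{M}.\tag{1}$$

For $G=A(1,R)$ the potential is $\log|z|/\log R$.

## 2. The inequality $\operatorname{Mod}_@\Omega^*\ge\log\cosh\operatorname{Mod}\Omega$

Suppose a harmonic bijection carries $\Omega$ onto $\Omega^*$, both doubly connected. Conformal maps preserve the modulus; a harmonic map may make the ring thinner. How much thinner? Since we can always compose with affine maps on the target side, the affine modulus is a natural way to measure the image. With the convention $\log\cosh\infty=\infty$, the following is stated as a conjecture in the Proceedings of the ICM2010 Satellite Conference International Workshop on Harmonic and Quasiconformal Mappings (HQM2010).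

**Conjecture.** If $f\colon\Omega\to\Omega^*$ is a harmonic bijection between doubly connected domains, then $\operatorname{Mod}_@\Omega^*\ge\log\cosh\operatorname{Mod}\Omega$.

The task is to prove it or disprove it. We shall see that it is false for every finite value of $\operatorname{Mod}\Omega$ and true when $\operatorname{Mod}\Omega=\infty$. For $0<T<\infty$ put
$$m(T)=\inf\{\operatorname{Mod}_@\Omega^*:\ f\colon\Omega\to\Omega^*\text{ a harmonic bijection of doubly connected domains},\ \operatorname{Mod}\Omega=T\}.$$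

**Theorem 1.** Let $0<T<\infty$, $C=\cosh T$, $\delta=\frac1{8C}$. The harmonic map
$$f(z)=\tfrac12\Big(z+\frac1{\bar z}\Big)+\tfrac\delta2\Big(\bar z^2+\frac1{z^2}\Big)$$
is a bijection of $\Omega=A(1,e^T)$ onto a doubly connected domain $\Omega^*$ with
$$\operatorname{Mod}_@\Omega^*\le\log\cosh T-\tfrac1{256}\tanh^2T\,(3+\tanh^2T)<\log\cosh T.$$
Precomposing with conformal maps, every $\Omega$ of finite modulus is the domain of a counterexample.

**Theorem 2.**

* (a) If $\operatorname{Mod}\Omega=\infty$, then $\operatorname{Mod}\Omega^*=\infty$, so the conjectured inequality holds.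
* (b) $m(T)\ge T-6$ for all $T<\infty$. Hence $\operatorname{Mod}_@\Omega^*\ge\log\cosh\operatorname{Mod}\Omega-6$ always. Also $m(T)/\log\cosh T\to1$ as $T\to\infty$.
* (c) $m(T)\ge\frac{2\log2}{\pi}\,Te^{-\pi^2/T}$ for all $0<T<\infty$.
* (d) $m(T)\le8Te^{-\pi^2/(24T)}$ for $0<T\le\pi/8$.

By (c) and (d), $\log\frac1{m(T)}\asymp\frac1T$ as $T\to0$. In particular no inequality $\operatorname{Mod}_@\Omega^*\ge c(\operatorname{Mod}\Omega)^N$ with $c>0$, $N<\infty$ (for example $c\log\cosh\operatorname{Mod}\Omega$) holds for thin domains. The exact value of $m(T)$ is not determined here.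

## 3. Radial maps

Where does $\log\cosh$ come from? Consider harmonic bijections of $A(1,e^T)$ of the form $f=\rho(t)e^{i\theta}$ with $\rho$ real. Harmonicity says $\rho''=\rho$. Injectivity forces $\rho$ to have no zero (a zero would collapse a circle), so up to the sign of $f$ we have $\rho>0$; it also forces $\rho$ to be strictly monotone. Replacing $t$ by $T-t$, that is, precomposing with $z\mapsto e^T/\bar z$, we may take $\rho$ increasing. Then $\rho=a\cosh t+b\sinh t$ with $a=\rho(0)\ge0$ and $b=\rho'(0)\ge0$. The image is the annulus $A(a,\,a\cosh T+b\sinh T)$. If $a=0$ its modulus is infinite; otherwise its modulus is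
$$\log\big(\cosh T+\tfrac ba\sinh T\big)\ge\log\cosh T,$$
with equality exactly when $b=0$, that is, for multiples of $\frac12(z+1/\bar z)$. The affine modulus of a round annulus is at least its modulus, so radial maps satisfy the conjecture.

To violate it we must leave radial maps, and then we need an upper bound for the moduli of *all* affine images of a ring that is not round.

## 4. Starlike rings and opposite rays

Let $G=\{re^{i\psi}:r_0(\psi)<r<r_1(\psi)\}$ with $r_0<r_1$ positive, continuous, $2\pi$-periodic, and put $\ell=\log(r_1/r_0)$. This is a Jordan ring; let $M$ be its modulus and $u$ its potential. On each ray $u$ runs from $0$ to $1$, so by Cauchy–Schwarz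
$$1=\Big(\int_{r_0}^{r_1}u_r\,dr\Big)^2\le\int_{r_0}^{r_1}\frac{dr}r\int_{r_0}^{r_1}u_r^2\,r\,dr=\ell(\psi)\int_{r_0}^{r_1}u_r^2\,r\,dr .$$
Integrating over $\psi$ and using (1),
$$\frac{2\pi}M\ge\int_0^{2\pi}\frac{d\psi}{\ell(\psi)}.\tag{2}$$

The simplest use of (2) is: if $\ell\le\lambda$ everywhere then $M\le\lambda$. This is too weak. The perturbation of the next section makes some gaps $\ell(\psi)$ strictly larger than $\log\cosh T$.

The next attempt is to use the average of $1/\ell$, as (2) allows. But we must bound the moduli of all linear images $LG$. A real-linear $L$ maps rays from $0$ to rays from $0$ and scales each ray by a constant factor, so it keeps the gaps $\ell$. It distorts the angle, though: $d\psi'=\frac{|\det L|}{|Le^{i\psi}|^2}\,d\psi$, so for $LG$ inequality (2) reads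
$$\frac{2\pi}{\operatorname{Mod}LG}\ge\int_0^{2\pi}\frac{|\det L|}{|Le^{i\psi}|^2}\,\frac{d\psi}{\ell(\psi)} .$$
The weight has total mass $2\pi$ and can be concentrated near any chosen direction, *but only together with the opposite direction*, since it has period $\pi$. So a condition on each pair of opposite rays will survive every $L$.

**Proposition 3.** If $\ell(\psi)+\ell(\psi+\pi)\le2\lambda$ for all $\psi$, then $\operatorname{Mod}_@G\le\lambda$.

*Proof.* Pair $\psi$ with $\psi+\pi$ in (2) and use $\frac1a+\frac1b\ge\frac4{a+b}$ for $a,b>0$: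
$$\frac{2\pi}M\ge\int_0^\pi\Big(\frac1{\ell(\psi)}+\frac1{\ell(\psi+\pi)}\Big)d\psi\ge\int_0^\pi\frac4{2\lambda}\,d\psi=\frac{2\pi}\lambda .$$
So $\operatorname{Mod}G\le\lambda$. If $L$ is invertible real-linear, then $LG$ is a ring of the same form, with $\ell_{LG}(\arg Le^{i\psi})=\ell(\psi)$, and opposite rays go to opposite rays. Thus $LG$ satisfies the hypothesis with the same $\lambda$, and $\operatorname{Mod}LG\le\lambda$. Translations do not change the modulus. $\square$

For $G=A(1,R)$ we have $\ell\equiv\log R$, so $\operatorname{Mod}_@A(1,R)=\log R$. The elliptic ring $E$ of Section 1 is an affine image of $A(1,R)$, so $\operatorname{Mod}_@E=\log R$ too. Its own modulus is strictly smaller. Indeed $\operatorname{Mod}E=\log R$ would force equality in (2), since $\ell\equiv\log R$ on $E$. The proof of (2) drops the term $u_\psi^2/r^2$ of $|\nabla u|^2$, so then $u_\psi\equiv0$, and $u=a\log r+b$ with $a\ne0$. The set where $u=0$ would be a circle, but it is an ellipse that is not a circle.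

## 5. The perturbation by $\bar z^2+z^{-2}$: proof of Theorem 1

With $z=e^{t+i\theta}$, $0<t<T$, the map of Theorem 1 is
$$f=e^{i\theta}\cosh t+\delta e^{-2i\theta}\cosh2t=\cosh t\;\gamma_{q(t)}(\theta),$$
$$\gamma_q(\theta)=e^{i\theta}+qe^{-2i\theta},\qquad q(t)=\delta\,\frac{\cosh2t}{\cosh t}=\delta(2\cosh t-\operatorname{sech}t).$$
It is harmonic. The function $q$ increases from $q(0)=\delta$ to $\sigma:=q(T)=\delta(2C-\frac1C)=\frac18(2-C^{-2})<\frac14$.

Look first at two opposite directions. For $\theta=0$ and $\theta=\pi$ we get $\gamma_q=1+q$ and $\gamma_q=-(1-q)$. So in direction $\psi=0$ the gap is $\log C+\log\frac{1+\sigma}{1+\delta}>\log C$, which is why the pointwise bound $\ell\le\lambda$ cannot help. In direction $\pi$ it is $\log C+\log\frac{1-\sigma}{1-\delta}$. The *sum* is $2\log C+\log\frac{1-\sigma^2}{1-\delta^2}<2\log C$. The gains and losses of first order in $q$ cancel between opposite rays, because the perturbation has threefold symmetry and $3$ is odd; what remains is of second order and negative. The proof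 shows that this happens for every pair of opposite rays.

**Step 1: the curves $\gamma_q$ are starlike.** We need polar coordinates along $\gamma_q$, for $0\le q<\frac12$. Write $\zeta=e^{-3i\theta}$, $c=\cos3\theta$, and
$$X=\frac\zeta{1+q\zeta}=x+iy,\qquad \psi=\arg\gamma_q=\theta+\arg(1+q\zeta)$$
with the principal argument. Then $|1+q\zeta|^2=1+2qc+q^2$, $|X|^2=|1+q\zeta|^{-2}$, and $x=\operatorname{Re}\big(\zeta(1+q\bar\zeta)\big)|1+q\zeta|^{-2}=(c+q)|1+q\zeta|^{-2}$. Since $\partial_\theta\log(1+q\zeta)=-3iqX$,
$$\psi_\theta=1-3qx=\frac{1+2qc+q^2-3qc-3q^2}{|1+q\zeta|^2}=\frac{1-qc-2q^2}{|1+q\zeta|^2}\ge\frac{(1+q)(1-2q)}{|1+q\zeta|^2}>0 .$$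
So $\theta\mapsto\psi$ is a diffeomorphism of $\mathbb R$ with $\psi(\theta+2\pi)=\psi(\theta)+2\pi$. Hence $\gamma_q$ is a starlike Jordan curve with radial function $r(q,\psi)=|1+q\zeta|$, which is smooth in $(q,\psi)$ by the implicit function theorem.

**Step 2: how the radius changes with $q$.** We differentiate $\log r+i\psi=i\theta+\log(1+q\zeta)$ in $q$ at fixed $\psi$:
$$\partial_q\log r=i\theta_q+X-3iqX\,\theta_q .$$
The imaginary part gives $\theta_q=-y/(1-3qx)$. The real part then gives
$$\partial_q\log r=x+3qy\,\theta_q=\frac{x-3q|X|^2}{1-3qx}=g_q(c):=\frac{c-2q}{1-qc-2q^2}.\tag{3}$$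
Since $\frac{d}{dc}g_q(c)=\frac{(1-qc-2q^2)+q(c-2q)}{(1-qc-2q^2)^2}=\frac{1-4q^2}{(1-qc-2q^2)^2}>0$,
$$g_q(c)\ge g_q(-1)=-\frac{1+2q}{(1-q)(1+2q)}=-\frac1{1-q}.$$

**Step 3: $f$ is a bijection.** We show that along each ray the image curves move outward as $t$ grows. Let $R(t,\psi)=\cosh t\cdot r(q(t),\psi)$, the radial function of $\theta\mapsto f$. We have $0\le q'(t)=\delta\sinh t\,(2+\operatorname{sech}^2t)\le3\delta\sinh t$ and $q\le\frac14$. So for $0<t\le T$, by (3),
$$\partial_t\log R=\tanh t+q'(t)g_q(c)\ge\tanh t-\frac{3\delta\sinh t}{1-q}\ge\sinh t\Big(\frac1C-\frac3{8C}\cdot\frac43\Big)=\frac{\sinh t}{2C}>0 .$$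
For each $t$ the map $\theta\mapsto f$ runs injectively (mod $2\pi$) over the starlike curve with radial function $R(t,\cdot)$, and for fixed $\psi$ the function $R$ is continuous and strictly increasing on $[0,T]$. Hence $f$ maps $A(1,e^T)$ bijectively onto
$$\Omega^*=\{re^{i\psi}:r_0(\psi)<r<r_1(\psi)\},\qquad r_0=r(\delta,\psi),\quad r_1=C\,r(\sigma,\psi),$$
which is doubly connected. Put $S(q,\psi)=\log r(q,\psi)+\log r(q,\psi+\pi)$. Then
$$\ell(\psi)+\ell(\psi+\pi)=2\log C+S(\sigma,\psi)-S(\delta,\psi).\tag{4}$$
By (3), $\partial_qS=g_q(c)+g_q(c')$, where $c,c'$ are the values of $\cos3\theta$ at the points of $\gamma_q$ with arguments $\psi$ and $\psi+\pi$.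

**Step 4: $c+c'\le0$.** This is the precise form of the cancellation. Let $\chi=3\theta$ and $\beta(\chi)=\arg(1+qe^{i\chi})$. Since $\arg(1+qe^{-i\chi})=-\beta(\chi)$, we have $3\psi=\Theta(\chi):=\chi-3\beta(\chi)$. By Step 1, $\Theta$ is an increasing homeomorphism of $\mathbb R$. It is odd, $\Theta(\chi+2\pi)=\Theta(\chi)+2\pi$, and $\Theta(\pi)=\pi$ because $\beta(\pi)=\arg(1-q)=0$. So $\Theta$ maps $[0,\pi]$ onto itself. On $[0,\pi]$ we have $\beta\ge0$, so $\Theta(\chi)\le\chi$, and the inverse function $\chi(\cdot)$ satisfies $s\le\chi(s)\le\pi$ for $s\in[0,\pi]$. The function $s\mapsto\cos\chi(s)$ is even and $2\pi$-periodic, and $c=\cos\chi(3\psi)$, $c'=\cos\chi(3\psi+3\pi)$.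

Choose $s\in[0,\pi]$ with $3\psi\equiv\pm s\pmod{2\pi}$. Then $c=\cos\chi(s)$. Moreover $3(\psi+\pi)\equiv\pm s+\pi\equiv\pm(s-\pi)\pmod{2\pi}$ with matching signs, so $c'=\cos\chi(\pi-s)$. Now $\chi(s)+\chi(\pi-s)\ge s+(\pi-s)=\pi$. So $\chi(s)\ge\pi-\chi(\pi-s)$, both sides lying in $[0,\pi]$ where cosine decreases. Hence $c\le-c'$.

**Step 5: $S$ decreases in $q$.** We turn $c+c'\le0$ into a quantitative bound. With $D=1-2q^2$, the numerator of $g_q(c)+g_q(c')$ over the common denominator $(D-qc)(D-qc')$ is
$$(c-2q)(D-qc')+(c'-2q)(D-qc)=(c+c')(D+2q^2)-2qcc'-4qD=(c+c')-2qcc'-4q+8q^3 .$$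
As $c+c'\le0$ and $cc'\ge-1$, this is at most $2q-4q+8q^3=-2q(1-4q^2)$. Both factors of the denominator are positive and at most $1+q-2q^2=(1-q)(1+2q)$. So for $0<q\le\frac14$
$$\partial_qS\le-\frac{2q(1-4q^2)}{(1-q)^2(1+2q)^2}=-\frac{2q(1-2q)}{(1-q)^2(1+2q)}\le-2q(1-2q)\le-q,$$
where we used $(1-q)^2(1+2q)=1-3q^2+2q^3\le1$ and $1-2q\ge\frac12$.

**Step 6: conclusion.** We integrate from $\delta$ to $\sigma$ and apply Proposition 3. We get $S(\sigma,\psi)-S(\delta,\psi)\le-\frac12(\sigma^2-\delta^2)$. By (4) and Proposition 3 with $2\lambda=2\log C-\frac12(\sigma^2-\delta^2)$,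
$$\operatorname{Mod}_@\Omega^*\le\log C-\tfrac14(\sigma^2-\delta^2).$$
Finally
$$\sigma^2-\delta^2=\frac1{64C^2}\Big(\big(2C-\tfrac1C\big)^2-1\Big)=\frac1{64}\big(4-5C^{-2}+C^{-4}\big)=\frac1{64}(1-C^{-2})(4-C^{-2})=\frac1{64}\tanh^2T\,(3+\tanh^2T).$$
If $\operatorname{Mod}\Omega=T$ for some other $\Omega$, precompose $f$ with a conformal map $\Omega\to A(1,e^T)$. This proves Theorem 1. $\blacksquare$

## 6. The analytic dilatation and a lower bound for the modulus

We turn to what remains true. Let $f\colon\Omega\to\Omega^*$ be a harmonic bijection. By Lewy's theorem (H. Lewy, Bull. AMS 42 (1936)), an injective planar harmonic map has nonvanishing Jacobian. So $|f_z|^2-|f_{\bar z}|^2$ has constant sign, and after replacing $f$ by $\bar f$ if needed (which changes neither $\operatorname{Mod}\Omega^*$ nor $\operatorname{Mod}_@\Omega^*$) we may assume that $f$ is *sense-preserving*: $|f_z|>|f_{\bar z}|$.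

**Definition (dilatation).** For a sense-preserving harmonic bijection put $p=f_z$ and $q=\overline{f_{\bar z}}$. Both are holomorphic since $f_{z\bar z}=0$, and $p$ has no zeros. The *analytic dilatation* is $\omega=q/p$, a holomorphic function with $|\omega|<1$.

Two examples. For $f=\frac12(z+1/\bar z)$ on $A(1,e^T)$: $p=\frac12$, $q=-\frac12z^{-2}$, $\omega=-z^{-2}$. For $f=z+c\bar z$ with $|c|<1$: $\omega=\bar c$.

**Lemma 4.** Let $f\colon A(r,R)\to\Omega^*$ be a sense-preserving harmonic bijection onto a doubly connected domain, let $\log r\le\alpha<\beta\le\log R$, and let $k\colon(\alpha,\beta)\to[0,1]$ be continuous with $|\omega(z)|\le k(\log|z|)$ for $\alpha<\log|z|<\beta$. Then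
$$\operatorname{Mod}\Omega^*\ge\int_\alpha^\beta\frac{1-k}{1+k}\,ds .$$

For $f=\frac12(z+1/\bar z)$ we can take $k(s)=e^{-2s}$, so $\frac{1-k}{1+k}=\tanh s$, and the lemma gives $\operatorname{Mod}\Omega^*\ge\log\cosh T$. This is an equality for this map.

*Proof.* The idea is to carry a function of $|z|$ over to $\Omega^*$ and compare two estimates of its Dirichlet integral. We may assume $N=\operatorname{Mod}\Omega^*<\infty$. Let $\alpha<a<b<\beta$ and $I=\int_a^b\frac{1-k}{1+k}\,ds$; if $I=0$ there is nothing to prove for this pair, so let $I>0$. Put $\eta(s)=\frac1I\int_a^s\frac{1-k}{1+k}$, a $C^1$ function on $[a,b]$ from $0$ to $1$. On $G=f(A(e^a,e^b))$ define $v$ by $v(f(z))=\eta(\log|z|)$. Since $f$ is a diffeomorphism onto $\Omega^*$, $v$ is $C^1$.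

*Upper estimate.* The differential of $f^{-1}$ at $f(z)$ has norm $1/(|p|-|q|)$, and $J_f=|p|^2-|q|^2$. Changing variables, with $|\nabla(\eta(\log|z|))|=\eta'(\log|z|)/|z|$ and $dA=|z|^2\,ds\,d\theta$,
$$\int_G|\nabla v|^2\le\int\frac{1+|\omega|}{1-|\omega|}\,\big|\nabla\eta(\log|z|)\big|^2dA\le2\pi\int_a^b\frac{1+k}{1-k}\,\eta'^2\,ds=\frac{2\pi}{I^2}\int_a^b\frac{1-k}{1+k}\,ds=\frac{2\pi}I .$$
Points with $k=1$ contribute $0$: there $\eta'=0$, while $|\omega|<1$.

*Lower estimate.* Let $\Phi\colon\Omega^*\to A(1,e^N)$ be conformal. By the fact about ends, applied to $\Phi\circ f$, and after replacing $\Phi$ by $e^N/\Phi$ if necessary, $|\Phi(f(z))|\to1$ as $|z|\to r$ and $|\Phi(f(z))|\to e^N$ as $|z|\to R$. Let $g=\log|(\Phi\circ f)^{-1}|$ on $A(1,e^N)$. On a ray $\rho\mapsto\rho e^{i\phi}$ we have $g<a$ near $\rho=1$ and $g>b$ near $\rho=e^N$. Let $\rho_2$ be the first point with $g=b$, and $\rho_1<\rho_2$ the last point before $\rho_2$ with $g=a$. On $(\rho_1,\rho_2)$ we have $a<g<b$, so this part of the ray lies in $\Phi(G)$, and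 $\tilde v=v\circ\Phi^{-1}=\eta(g)$ goes from $0$ to $1$ along it. By Cauchy–Schwarz
$$1\le\int_{\rho_1}^{\rho_2}\frac{d\rho}\rho\int_{\rho_1}^{\rho_2}\tilde v_\rho^2\,\rho\,d\rho\le N\int_{\rho_1}^{\rho_2}\tilde v_\rho^2\,\rho\,d\rho .$$
Integrating over the angle and using conformal invariance, $\frac{2\pi}N\le\int_{\Phi(G)}|\nabla\tilde v|^2=\int_G|\nabla v|^2$.

Together, $\frac{2\pi}N\le\frac{2\pi}I$, so $N\ge I$. Let $a\to\alpha$ and $b\to\beta$. $\square$

## 7. Proof of Theorem 2 (a), (b), (c)

**Proof of (a).** An infinite modulus gives us a puncture, at which $\omega$ is controlled. By a conformal change of variable (an inversion if necessary) let $\Omega=\{0<|z|<R\}$, $R\le\infty$. The bounded function $\omega$ extends holomorphically to $0$. By the maximum principle $|\omega(0)|<1$; otherwise $\omega$ would be constant of modulus $1$. So there are $k_0<1$ and $\varepsilon\in(0,R)$ with $|\omega|\le k_0$ on $0<|z|<\varepsilon$. Lemma 4 on $A(s,\varepsilon)$ gives $\operatorname{Mod}\Omega^*\ge\frac{1-k_0}{1+k_0}\log\frac\varepsilon s$,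 and this tends to $\infty$ as $s\to0$. $\square$

For finite modulus, take $\Omega=A(1,e^T)$ after a conformal change of variable. Lemma 4 applied directly gives no uniform bound: for $f=z+c\bar z$ we have $|\omega|\equiv|c|$, and the lemma yields only $\frac{1-|c|}{1+|c|}T$, which tends to $0$ as $|c|\to1$. This is the distortion that an affine change of the target undoes.

**Normalization.** We use the freedom in $\operatorname{Mod}_@$ to make the dilatation vanish at one point. Let $z_0=e^{T/2}$, let $\bar c=\omega(z_0)$, so $|c|<1$, and $F=f-c\bar f$. This is $f$ followed by the invertible map $w\mapsto w-c\bar w$, so $F$ is a harmonic bijection onto an affine image of $\Omega^*$. Here $F_z=p-cq$ and $\overline{F_{\bar z}}=q-\bar cp$, so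
$$\omega_F=\frac{\omega-\bar c}{1-c\,\omega}.$$
This is $\omega$ followed by a disk automorphism. Hence $|\omega_F|<1$, $F$ is sense-preserving, and $\omega_F(z_0)=0$. By Lemma 4 applied to $F$,
$$\operatorname{Mod}_@\Omega^*\ge\int_0^T\frac{1-k}{1+k}\,ds\quad\text{whenever }k\text{ is continuous and }|\omega_F(z)|\le k(\log|z|).\tag{5}$$
From now on we write $\omega$ for $\omega_F$.

**Proof of (c).** We bound $|\omega|$ by Schwarz–Pick, starting from the zero at $z_0$. In the hyperbolic metric $\frac{2|dw|}{1-|w|^2}$ of the disk, $d(0,w)=\log\frac{1+|w|}{1-|w|}$, so $\frac{1-|w|}{1+|w|}=e^{-d(0,w)}$. In the coordinate $\log z=s+i\theta$, the strip $0<s<T$ has hyperbolic density $\frac\pi{T\sin(\pi s/T)}$ (map the strip to the upper half-plane, with metric $|dz|/\operatorname{Im}z$, by an exponential). The function $s+i\theta\mapsto\omega(e^{s+i\theta})$ maps the strip to the disk, so it does not increase hyperbolic lengths. From $\log z_0=T/2$ go first along the line $s=T/2$, over a Euclidean length at most $\pi$ and with density $\pi/T$,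 to a representative of the right angle; then go along $\theta=$ const. For $s\le T/2$ this gives
$$d(0,\omega(e^{s+i\theta}))\le\frac{\pi^2}T+\int_s^{T/2}\frac{\pi\,d\tau}{T\sin(\pi\tau/T)}=\frac{\pi^2}T-\log\tan\frac{\pi s}{2T},$$
since $\frac{d}{d\tau}\log\tan\frac{\pi\tau}{2T}=\frac\pi{T\sin(\pi\tau/T)}$. The case $s\ge T/2$ is symmetric under $s\mapsto T-s$. So (5) holds with the continuous $k$ defined by $\frac{1-k(s)}{1+k(s)}=e^{-\pi^2/T}\tan\frac{\pi s}{2T}$ for $s\le T/2$ and $k(T-s)=k(s)$. Hence
$$\operatorname{Mod}_@\Omega^*\ge2e^{-\pi^2/T}\int_0^{T/2}\tan\frac{\pi s}{2T}\,ds=2e^{-\pi^2/T}\cdot\frac{2T}\pi\cdot\frac{\log2}2=\frac{2\log2}\pi\,Te^{-\pi^2/T}.\ \square$$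

**Proof of (b).** For large $T$ we use that $\omega$ is close to a constant away from the boundary. Let $\omega=\sum c_nz^n$. Cauchy's estimate $|c_n|\le\rho^{-n}$ holds for $1<\rho<e^T$. Letting $\rho\to e^T$ for $n>0$ and $\rho\to1$ for $n<0$ we get $|c_n|\le e^{-nT}$ and $|c_n|\le1$, respectively. So for $|z|=e^s$
$$|\omega(z)-c_0|\le\sum_{n\ge1}e^{-n(T-s)}+\sum_{n\ge1}e^{-ns}=E(s):=\frac1{e^{T-s}-1}+\frac1{e^s-1}.$$
Since $\omega(z_0)=0$, $|c_0|\le E(T/2)$. The function $E$ is a sum of convex exponentials and is symmetric about $T/2$, so $E(T/2)=\min E$. Therefore $|\omega|\le E(s)+E(T/2)\le2E(s)$, and we may take $k(s)=\min\{1,2E(s)\}$. For $s\le T/2$ we have $e^{T-s}\ge e^s$, so $k\le\min\{1,\frac4{e^s-1}\}$; the second entry is at least $1$ exactly when $s\le\log5$. Since $1-\frac{1-k}{1+k}=\frac{2k}{1+k}$ increases with $k$ and equals $\frac8{e^s+3}$ at $k=\frac4{e^s-1}$, (5) and symmetry give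
$$T-\operatorname{Mod}_@\Omega^*\le2\Big(\int_0^{\log5}ds+\int_{\log5}^\infty\frac{8\,ds}{e^s+3}\Big)=2\Big(\log5+\frac83\log\frac85\Big)<6 .$$
The second integral uses the antiderivative $-\frac13\log(1+3e^{-s})$ of $\frac1{e^s+3}$; numerically, $\log5<1.61$ and $\log\frac85<0.471$, so the bound is less than $5.74$. Thus $m(T)\ge T-6$.

Since $\cosh T\le e^T$, we have $\log\cosh T\le T$, so $\operatorname{Mod}_@\Omega^*\ge\log\cosh\operatorname{Mod}\Omega-6$ (for infinite modulus, by (a)). With Theorem 1, $\log\cosh T-6\le T-6\le m(T)\le\log\cosh T$, so $m(T)/\log\cosh T\to1$ as $T\to\infty$. $\square$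

## 8. Convex rings, support functions and the width in normal directions

For small $T$, Theorem 1 wins only a constant factor: its bound divided by $\log\cosh T\sim\frac{T^2}2$ tends to $1-\frac{3}{128}$. The lower bound (c) is exponentially small in $1/T$. To decide between the two we need much thinner images, and a way to bound their affine moduli that does not look at every pair of opposite rays. The Remark in Section 9 shows that Proposition 3 cannot do it for the ring constructed there.

**Definition (support function).** For a bounded domain $D$ and a unit vector $\nu$, $h_D(\nu)=\sup_{x\in D}\langle x,\nu\rangle$.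

For the disk of radius $\rho$ about $a$, $h_D(\nu)=\langle a,\nu\rangle+\rho$. A closed convex set is the intersection of its half-planes $\langle x,\nu\rangle\le h(\nu)$.

**Proposition 5.** Let $G=D_1\setminus\overline{D_0}$ be a Jordan ring invariant under rotation by $2\pi/3$ about $0$, with $D_0$ strictly convex with smooth boundary and outer normal $\nu$. Put $w(\nu)=h_{D_1}(\nu)-h_{D_0}(\nu)$. Then
$$\operatorname{Mod}_@G\le2\pi\Big/\int_{\partial D_0}\frac{ds}{w(\nu)} .$$

For $G=A(1,C)$ we have $w=C-1$ and the bound is $C-1$, which is indeed at least the true value $\log C$. The strength of the proposition is that small $w$ on *part* of the boundary suffices.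

*Proof.* **Step 1: pull the affine map back to $G$.** We want to work on $G$ itself. Let $L$ be invertible and real-linear, $u$ the potential of $LG$, and $v=u\circ L$ on $G$. Then $\nabla v=L^T(\nabla u)\circ L$, so by (1)
$$\frac{2\pi}{\operatorname{Mod}LG}=\int_{LG}|\nabla u|^2=|\det L|\int_G|L^{-T}\nabla v|^2=\int_G\langle M\nabla v,\nabla v\rangle,\qquad M=|\det L|\,L^{-1}L^{-T}.$$
$M$ is symmetric, positive, of determinant $1$. Let $\mu,\mu^{-1}$ be its eigenvalues with orthonormal eigenvectors $e_1,e_2$. Then
$$\int_G\langle M\nabla v,\nabla v\rangle=\mu\int_G(\partial_{e_1}v)^2+\mu^{-1}\int_G(\partial_{e_2}v)^2 .$$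

**Step 2: energy in one direction.** For every unit vector $e$ we claim
$$\int_G(\partial_ev)^2\ge\int_{\partial D_0}\frac{\langle e,\nu\rangle^2}{w(\nu)}\,ds.\tag{6}$$
Let $p\in\partial D_0$ with $\langle e,\nu\rangle\ne0$, $\nu=\nu(p)$. Follow the ray from $p$ in direction $\operatorname{sign}\langle e,\nu\rangle\,e$ until it first leaves $D_1$. Along it $\langle\cdot,\nu\rangle$ increases strictly from $\langle p,\nu\rangle=h_{D_0}(\nu)$, at the rate $|\langle e,\nu\rangle|$. So the ray does not meet $\overline{D_0}$ again; and since $\langle x,\nu\rangle\le h_{D_1}(\nu)$ for $x\in D_1$, the segment has length at most $w(\nu)/|\langle e,\nu\rangle|$. On this segment, which lies in $G$, $v$ goes from $0$ to $1$. By Cauchy–Schwarz the integral of $(\partial_ev)^2$ over it is at least $|\langle e,\nu\rangle|/w(\nu)$.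

A line parallel to $e$ that meets $D_0$ contains exactly two points of $\partial D_0$, the first and the last point of $\overline{D_0}$ on it. At both $\langle e,\nu\rangle\ne0$, since otherwise the line would be a supporting line and miss $D_0$. The two rays point away from each other and are disjoint. The measure of these lines, given by the coordinate orthogonal to $e$, is $|\langle e,\nu\rangle|\,ds$ along $\partial D_0$. By Fubini, $\int_G(\partial_ev)^2\ge\int_{\partial D_0}\frac{|\langle e,\nu\rangle|}{w}|\langle e,\nu\rangle|\,ds$, which is (6).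

**Step 3: the symmetry removes $L$.** Using (6) for $e_1$ and $e_2$,
$$\frac{2\pi}{\operatorname{Mod}LG}\ge\int_{\partial D_0}\frac{\mu\langle e_1,\nu\rangle^2+\mu^{-1}\langle e_2,\nu\rangle^2}{w}\,ds=\int_{\partial D_0}\frac{\langle M\nu,\nu\rangle}w\,ds=\operatorname{tr}(MQ),\qquad Q=\int_{\partial D_0}\nu\nu^T\frac{ds}w .$$
The rotation by $2\pi/3$ preserves the inner and the outer boundary of $G$, hence $D_0$, $D_1$ and $w$. So the symmetric matrix $Q$ commutes with it. If $Q$ had two different eigenvalues, each eigenline would be mapped to itself by a rotation of $2\pi/3$, which is impossible. Hence $Q=\frac12\int\frac{ds}w\cdot\mathrm{Id}$, its trace being $\int\frac{ds}w$. Thus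
$$\operatorname{tr}(MQ)=\frac{\operatorname{tr}M}2\int\frac{ds}w\ge\int\frac{ds}w,$$
because $\operatorname{tr}M=\mu+\mu^{-1}\ge2$. So $\operatorname{Mod}LG\le2\pi/\int\frac{ds}w$ for every $L$, and translations do not matter. $\square$

## 9. Harmonic rings around a rounded triangle: proof of Theorem 2 (d)

In Section 3 the thinnest radial image had $f_t=0$ on the inner circle. A general way to get this is to take a holomorphic $\gamma$ and put $f(t,\theta)=\frac12(\gamma(\theta+it)+\gamma(\theta-it))$. If $\gamma'=e^{i\varphi}$ with $\varphi$ real on $\mathbb R$, then the inner curve $\Gamma_0=\gamma(\mathbb R)$ has unit speed and curvature $u=\varphi'$. We shall see that the curve $\Gamma_t=f(t,\cdot)$ moves outward with normal speed $\sinh B$, where $B=\operatorname{Im}\varphi(\theta+it)$ and $B_t=\operatorname{Re}u$. For $u\equiv1$ we have $\varphi=\zeta$, $\gamma=-ie^{i\zeta}$ and $f=-ie^{i\theta}\cosh t$, the radial map. To make the gap small along most of the boundary we should concentrate the curvature at a few corners and make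 $u$ tiny elsewhere; three equidistant corners give the symmetry that Proposition 5 needs. The limit to the concentration is that $u$ must be holomorphic, with positive real part, on a strip containing $|t|\le T$.

**Step 1: the curvature function.** We place three bumps per period and record their size. Let $0<T\le\pi/8$, $\lambda=\frac\pi{4T}\ge2$, $S=\frac\pi{2\lambda}=2T$, and for $\zeta=\theta+it$, $|t|<S$,
$$u(\zeta)=\frac{2\lambda}3\sum_{m\in\mathbb Z}\operatorname{sech}\Big(\lambda\big(\zeta-\tfrac{2\pi m}3\big)\Big),\qquad\varphi(\zeta)=\int_0^\zeta u=A+iB .$$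
We have
$$\cosh(X+i\tau)=\cosh X\cos\tau+i\sinh X\sin\tau,\qquad|\cosh(X+i\tau)|^2=\sinh^2X+\cos^2\tau ,$$
so $\operatorname{sech}$ has no poles for $|\tau|<\pi/2$ and $|\operatorname{sech}|\le1/|\sinh X|$. The series therefore converges locally uniformly in $|t|<S$. The function $u$ is holomorphic, real on $\mathbb R$, and $\frac{2\pi}3$-periodic, and
$$\int_0^{2\pi/3}u=\frac{2\lambda}3\int_{\mathbb R}\operatorname{sech}(\lambda x)\,dx=\frac{2\lambda}3\cdot\frac\pi\lambda=\frac{2\pi}3 .$$
So $\varphi(\zeta+\frac{2\pi}3)=\varphi(\zeta)+\frac{2\pi}3$. Put $U=\operatorname{Re}u$. From $\varphi_\theta=u$ and $\varphi_t=iu$ we get $A_\theta=B_t=U$, and $B=0$ for $t=0$. Next,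
$$\operatorname{Re}\operatorname{sech}(X+i\tau)=\frac{\cosh X\cos\tau}{\sinh^2X+\cos^2\tau},\qquad\cos^2\tau\cosh^2X\le\sinh^2X+\cos^2\tau\le\cosh^2X$$
(the middle term is also $\cosh^2X\cos^2\tau+\sinh^2X\sin^2\tau$). So $\cos\tau\operatorname{sech}X\le\operatorname{Re}\operatorname{sech}(X+i\tau)\le\frac{\operatorname{sech}X}{\cos\tau}$ for $|\tau|<\frac\pi2$. Hence $U>0$ for $|t|<S$. For $0\le t\le T$, where $\lambda t\le\frac\pi4$,
$$\tfrac1{\sqrt2}U(0,\theta)\le U(t,\theta)\le\sqrt2\,U(0,\theta).\tag{7}$$
Since $B_t=U>0$, we have $B>0$ for $0<t<S$.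

**Step 2: the map.** We define $f$ and compute its derivatives. Choose a holomorphic $\gamma$ on $|t|<S$ with $\gamma'=e^{i\varphi}$. Then $\gamma'(\zeta+\frac{2\pi}3)=e^{2\pi i/3}\gamma'(\zeta)$, so $\gamma(\zeta+\frac{2\pi}3)-e^{2\pi i/3}\gamma(\zeta)$ is constant. Adding $\kappa$ to $\gamma$ changes this constant by $\kappa(1-e^{2\pi i/3})$, so we can make it $0$:
$$\gamma(\zeta+\tfrac{2\pi}3)=e^{2\pi i/3}\gamma(\zeta).$$
Put $f(t,\theta)=\frac12(\gamma(\theta+it)+\gamma(\theta-it))$. It is $2\pi$-periodic in $\theta$. With $z=e^{t+i\theta}$ we have $\theta-it=-i\log z$, so the second term is holomorphic and the first antiholomorphic in $\log z$. Thus $f$ is a harmonic function of $z\in A(1,e^T)$, smooth up to $0\le t\le T$ because $T<S$, and it satisfies $f(t,\theta+\frac{2\pi}3)=e^{2\pi i/3}f(t,\theta)$. Since $\varphi(\bar\zeta)=\overline{\varphi(\zeta)}$, we have $\gamma'(\zeta)=e^{iA-B}$ and $\gamma'(\bar\zeta)=e^{iA+B}$, so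
$$f_\theta=e^{iA}\cosh B,\qquad f_t=\tfrac i2\big(e^{iA-B}-e^{iA+B}\big)=-ie^{iA}\sinh B.\tag{8}$$

**Step 3: each $\Gamma_t$ is a strictly convex Jordan curve.** We need this for $0\le t\le T$ in order to use support functions. By (8) the closed curve $\Gamma_t=f(t,\cdot)$ is regular with tangent angle $A(t,\cdot)$, which increases strictly, by $2\pi$ per period. For $\nu=-ie^{i\psi}$,
$$\partial_\theta\langle f,\nu\rangle=\cosh B\,\langle e^{iA},-ie^{i\psi}\rangle=-\cosh B\,\sin(A-\psi).$$
So over one period $\langle f,\nu\rangle$ increases while $A\in(\psi-\pi,\psi)$, decreases while $A\in(\psi,\psi+\pi)$, and has a unique maximum, where $A\equiv\psi$. Every $\theta$ is the unique maximum for $\psi=A(t,\theta)$, so $\Gamma_t$ is injective mod $2\pi$, a Jordan curve. Let $K$ be its convex hull. A boundary point of $K$ lies on a supporting line; the part of $K$ on that line is the convex hull of the maximum points of some $\langle\cdot,\nu\rangle$ on $\Gamma_t$, a single point of $\Gamma_t$. So the Jordan curve $\partial K$ is contained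 in the Jordan curve $\Gamma_t$, and they are equal. Hence $\Gamma_t$ bounds a strictly convex domain $D_t$, with outer normal $-ie^{iA}$ at $f(t,\theta)$.

**Step 4: $f$ is a bijection onto a convex ring.** We show that the domains $D_t$ increase strictly. Let $\theta_t(\psi)$ be defined by $A(t,\theta_t)=\psi$; it is smooth since $A_\theta>0$. The support function of $D_t$ at $\nu=-ie^{i\psi}$ is $H(t,\psi)=\langle f(t,\theta_t),\nu\rangle$. The vector $f_\theta$ is orthogonal to $\nu$ at $\theta_t$, so by (8)
$$\partial_tH(t,\psi)=\langle f_t,\nu\rangle=\sinh B(t,\theta_t(\psi)),\tag{9}$$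
which is positive for $t>0$. A point $x$ lies in $D_t$, on $\Gamma_t$ or outside $\overline{D_t}$ according as $\min_\psi\big(H(t,\psi)-\langle x,-ie^{i\psi}\rangle\big)$ is positive, zero or negative. By (9) and compactness of the circle of directions, this minimum is continuous and strictly increasing in $t\in[0,T]$. So $\overline{D_s}\subset D_t$ for $s<t$, the curves $\Gamma_t$ are disjoint, and $f$ is injective. If $0<t<T$ then $\Gamma_t\subset D_T\setminus\overline{D_0}$. Conversely, for $x\in D_T\setminus\overline{D_0}$ the minimum is negative at $t=0$ and positive at $t=T$, so it vanishes at some $t^*\in(0,T)$ and $x\in\Gamma_{t^*}$. Thus $f$ maps $A(1,e^T)$ bijectively onto the Jordan ring $G=D_T\setminus\overline{D_0}$. It is invariant under rotation by $2\pi/3$ by Step 2, and $D_0$ is strictly convex with smooth boundary. So Proposition 5 applies to $G$.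

**Remark (why not opposite rays).** The gap at the corners is not small. Since $u$ is even, $\varphi(-\zeta)=-\varphi(\zeta)$; at $\zeta=it$ this says $A-iB=-A-iB$, so $A(t,0)=0$. Also $U(t,0)\ge\frac{2\lambda}3\sec\lambda t\ge\frac{2\lambda}3$ for $0\le t\le T$, so $B(t,0)\ge\frac{2\lambda t}3$. By (8) the point $f(t,0)$ moves straight in direction $-i$, by a total amount of at least $\int_0^T\frac{2\lambda t}3dt=\frac{\lambda T^2}3=\frac{\pi T}{12}$. On $\mathbb R$ the function $-\overline{\gamma(-\theta)}$ has the same derivative as $\gamma$ and the same rotation rule, so it equals $\gamma$; hence $\gamma(0)\in i\mathbb R$. The open convex set $D_0$ contains $0$, the mean of the three rotates of any of its points, and $-i$ is its outer normal at $\gamma(0)$. So $\gamma(0)=-ih$ with $h>0$, and $h\le\pi$ because $\Gamma_0$ has length $2\pi$. So the gap of $G$ on the ray $\psi=-\frac\pi2$ satisfies $\ell\ge\log(1+\frac{\pi T/12}{h})\ge\log(1+\frac T{12})$, and Proposition 3 can give nothing below $\frac12\log(1+\frac T{12})$.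

**Step 5: the middle of a side stays in the flat part.** In (9) the point $\theta_t(\psi)$ moves with $t$; we must keep it where $U$ is small. The middle of a side is $\theta=\frac\pi3$. Put $V(x)=U(0,\frac\pi3+x)$. By evenness of $\operatorname{sech}$, $u(\frac{2\pi}3-\zeta)=u(\zeta)$, and integration gives $\varphi(\frac{2\pi}3-\zeta)=\frac{2\pi}3-\varphi(\zeta)$ (both sides equal $\frac{2\pi}3$ at $\zeta=0$). At $\zeta=\frac\pi3+it$ the left side is $\varphi(\bar\zeta)=A-iB$, so $A-iB=\frac{2\pi}3-A-iB$, that is,
$$A(t,\tfrac\pi3)=\tfrac\pi3 .$$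
Moreover $u(\frac\pi3-x+it)=\overline{u(\frac\pi3-x-it)}=\overline{u(\frac\pi3+x+it)}$, so $U(t,\frac\pi3+x)$ is even in $x$.

For $|x|\le\frac\pi6$ the distance of $\frac\pi3+x$ to $\frac{2\pi}3\mathbb Z$ is at least $\frac\pi6$. We have $\operatorname{sech}''=\operatorname{sech}(1-2\operatorname{sech}^2)$ and $\operatorname{sech}^2(\lambda\frac\pi6)\le\operatorname{sech}^2\frac\pi3<\frac12$ (as $\cosh\frac\pi3>1.6$). So every term of $V$ is convex on $[-\frac\pi6,\frac\pi6]$. Hence $V$ is convex there and, being even, nondecreasing on $[0,\frac\pi6]$. By (7), for $0\le t\le T$,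
$$A(t,\tfrac\pi3+\tfrac\pi6)-\tfrac\pi3=\int_0^{\pi/6}U(t,\tfrac\pi3+x)\,dx\ge\tfrac1{\sqrt2}\int_0^{\pi/6}V\ge\tfrac2{\sqrt2}\int_0^{\pi/12}V\ge A(0,\tfrac\pi3+\tfrac\pi{12})-\tfrac\pi3,$$
and symmetrically on the other side of $\frac\pi3$. Since $A(t,\cdot)$ is increasing, this says: if $|\theta_0-\frac\pi3|\le\frac\pi{12}$ and $\psi=A(0,\theta_0)$, then $|\theta_t(\psi)-\frac\pi3|\le\frac\pi6$ for $0\le t\le T$.

**Step 6: the normal gap along the sides.** We bound $\sinh B$ on the flat part. The distances from $\frac\pi2=\frac\pi3+\frac\pi6$ to the points of $\frac{2\pi}3\mathbb Z$ are $\frac\pi6+\frac{k\pi}3$, $k=0,1,2,\dots$, each occurring once. With $\operatorname{sech}x\le2e^{-x}$ and $\lambda\ge2$,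
$$V(\tfrac\pi6)\le\frac{2\lambda}3\cdot\frac{2e^{-\lambda\pi/6}}{1-e^{-\lambda\pi/3}}\le1.53\,\lambda e^{-\lambda\pi/6},$$
since $e^{-2\pi/3}<0.124$ and $\frac43/0.876<1.53$. For $|\theta-\frac\pi3|\le\frac\pi6$ and $0\le t\le T$, (7) and the monotonicity of $V$ give, using $\lambda T=\frac\pi4$,
$$B(t,\theta)=\int_0^tU(\tau,\theta)\,d\tau\le\sqrt2\,T\,V(\tfrac\pi6)\le\sqrt2\cdot1.53\cdot\tfrac\pi4\,e^{-\lambda\pi/6}\le1.7\,e^{-\lambda\pi/6}\le0.6,$$
because $e^{-\lambda\pi/6}\le e^{-\pi/3}<0.351$. As $\frac{\sinh B}B$ increases in $B$ and $\frac{\sinh0.6}{0.6}<1.07$, we get $\sinh B\le1.07\cdot1.7\,e^{-\lambda\pi/6}\le2e^{-\lambda\pi/6}$. By (9) and Step 5, for all $\theta_0$ with $|\theta_0-\frac\pi3|\le\frac\pi{12}$, at $p=f(0,\theta_0)$ with $\psi=A(0,\theta_0)$,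
$$w(\nu(p))=H(T,\psi)-H(0,\psi)=\int_0^T\sinh B(t,\theta_t(\psi))\,dt\le2Te^{-\lambda\pi/6}=2Te^{-\pi^2/(24T)} .$$

**Step 7: conclusion of (d).** We insert this into Proposition 5. On $\Gamma_0=\partial D_0$ we have $ds=d\theta$ by (8), as $B=0$. The points of Step 6 have total length $\frac\pi6$, and with their rotations by $\pm\frac{2\pi}3$, where $w$ takes the same values, $\frac\pi2$. So
$$\int_{\partial D_0}\frac{ds}w\ge\frac\pi2\cdot\frac{e^{\pi^2/(24T)}}{2T}=\frac\pi{4T}\,e^{\pi^2/(24T)},\qquad\operatorname{Mod}_@G\le2\pi\cdot\frac{4T}\pi\,e^{-\pi^2/(24T)}=8Te^{-\pi^2/(24T)} .$$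
Since $\operatorname{Mod}A(1,e^T)=T$, this proves $m(T)\le8Te^{-\pi^2/(24T)}$ for $0<T\le\pi/8$. $\blacksquare$

**The behavior as $T\to0$.** By (c), $\log\frac1{m(T)}\le\frac{\pi^2}T+\log\frac1T+\log\frac\pi{2\log2}$, which is at most a constant times $\frac1T$ for small $T$. By (d), $\log\frac1{m(T)}\ge\frac{\pi^2}{24T}$ once $8T\le1$. Hence $\log\frac1{m(T)}\asymp\frac1T$. An inequality $\operatorname{Mod}_@\Omega^*\ge c(\operatorname{Mod}\Omega)^N$ for thin domains would give $m(T)\ge cT^N$ for small $T$, against (d). Since $\log\cosh T\sim\frac{T^2}2$ as $T\to0$, this also excludes $\operatorname{Mod}_@\Omega^*\ge c\log\cosh\operatorname{Mod}\Omega$ for every $c>0$.
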